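\title{Boundary sets of capacity zero in the comparison principle for $\mathcal A$-superharmonic functions}

\begin{abstract}
Consider the equation $-\operatorname{div}\mathcal A(x,\nabla u)=0$, where $\mathcal A$ is monotone, homogeneous of degree $p-1$, and degenerates like a $p$-admissible weight. We prove that the comparison principle between an $\mathcal A$-superharmonic function bounded below and an $\mathcal A$-subharmonic function bounded above in a bounded open set $\Omega$ holds when the boundary inequality is assumed only outside a set of zero $(p,\mu)$-capacity relative to $\Omega$. Neither function is assumed to have finite energy. In particular, a boundary point of capacity zero can be neglected. Conversely, a compact set that can be neglected for all bounded open sets has capacity zero. The proof rests on a Caccioppoli estimate in which the difference of the two functions serves as part of the cutoff, and on an algebraic inequality that follows from homogeneity and monotonicity alone.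
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $1<p<\infty$ and $n\ge2$. We consider the quasilinear equation
\begin{equation}\label{eq:pde}
-\operatorname{div}\mathcal A(x,\nabla u)=0
\end{equation}
in open subsets of $\mathbb R^n$, where $\mathcal A(x,\xi)\cdot\xi$ is comparable to $\omega(x)|\xi|^p$ for a weight $\omega$, and $\xi\mapsto\mathcal A(x,\xi)$ is monotone and homogeneous of degree $p-1$. The model is $\mathcal A(x,\xi)=\omega(x)|\xi|^{p-2}\xi$, which for $\omega\equiv1$ gives the $p$-Laplacian. We write $d\mu=\omega\,dx$. Continuous weak solutions of \eqref{eq:pde} are called $\mathcal A$-harmonic, lower semicontinuous functions that lie above $\mathcal A$-harmonic functions with smaller boundary values are called $\mathcal A$-superharmonic, and their negatives are called $\mathcal A$-subharmonic. The precise assumptions and definitions are in Section~\ref{sec:setting}.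

The comparison principle \cite[(7.7)]{NLPT} reads as follows. Let $\Omega$ be bounded and open, let $u$ be $\mathcal A$-superharmonic and $v$ be $\mathcal A$-subharmonic in $\Omega$, and suppose that
\begin{equation}\label{eq:bdry}
\limsup_{y\to x}v(y)\le\liminf_{y\to x}u(y)
\end{equation}
for all $x\in\partial\Omega$, the two sides being neither both $\infty$ nor both $-\infty$. Then $v\le u$ in $\Omega$. (Boundary limits are always taken along $y\in\Omega$.) This paper determines when \eqref{eq:bdry} may be given up on a part of the boundary. A punctured ball shows what can go wrong.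

\begin{example}\label{ex:ball}
Let $\omega\equiv1$, $\mathcal A(x,\xi)=|\xi|^{p-2}\xi$, $p\ne n$, and $\Omega=B(0,1)\setminus\{0\}$. Put $\gamma=(p-n)/(p-1)$. The function $f(x)=|x|^\gamma$ satisfies $|\nabla f|^{p-2}\nabla f=|\gamma|^{p-2}\gamma\,x/|x|^n$, a field without divergence in $\Omega$, so $f$, $1-f$ and $f-1$ are $\mathcal A$-harmonic in $\Omega$. Take $u=0$, and take $v=1-f$ if $p>n$ and $v=f-1$ if $p<n$. In both cases \eqref{eq:bdry} holds at every boundary point except the origin, and yet $v>u$ in $\Omega$. For $p>n$ the function $v$ is bounded; for $p<n$ it is unbounded above.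
\end{example}

Thus the functions must be bounded on the appropriate side, and the exceptional set must be small in a sense that depends on $p$. Smallness is measured by capacity. The \emph{Sobolev capacity} of $E\subset\mathbb R^n$ is
\[
\operatorname{cap}_{p,\mu}(E)=\inf\int_{\mathbb R^n}\bigl(|\varphi|^p+|\nabla\varphi|^p\bigr)\,d\mu,
\]
where the infimum is over all $\varphi$ in the weighted Sobolev space $H^{1,p}(\mathbb R^n;\mu)$ with $0\le\varphi\le1$ and $\varphi=1$ in an open neighborhood of $E$. A set has capacity zero when it can be cut out at arbitrarily small cost in energy. For $\omega\equiv1$ a point has capacity zero if $p\le n$. Indeed, if $p<n$, fix $\eta\in C_0^\infty(\mathbb R^n)$ with $0\le\eta\le1$ and $\eta=1$ near $0$; the cost of $\eta(x/r)$ is $c_1r^n+c_2r^{n-p}\to0$ as $r\to0$. If $p=n$, the function $\varphi_r=\min\{1,(\log|x|/\log r)_+\}$ has $\int|\nabla\varphi_r|^n\,dx=c_3(\log\frac1r)^{1-n}$ and $\int\varphi_r^n\,dx\le c_4(\log\frac1r)^{-n}$.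

For a boundary set only the energy spent inside $\Omega$ should matter. A set $E\subset\overline\Omega$ has \emph{zero $(p,\mu)$-capacity relative to $\Omega$} if for each compact $K\subset E$
\[
\inf\int_\Omega\bigl(|\psi|^p+|\nabla\psi|^p\bigr)\,d\mu=0,
\]
where the infimum is over all $\psi\in C(\Omega\cup K)\cap H^{1,p}(\Omega;\mu)$ with $\psi=1$ on $K$. Every $E\subset\overline\Omega$ with $\operatorname{cap}_{p,\mu}(E)=0$ has this property (Lemma~\ref{lem:relcap}). So does the tip of a sharp cusp, whatever $p$ is: for $\omega\equiv1$ and $\Omega=\{x\in\mathbb R^2:0<x_1<1,\ |x_2|<x_1^k\}$ with $k>p-1$, the functions $\eta(x_1/r)$, with $\eta\in C_0^\infty(-1,1)$ and $\eta(0)=1$, cost at most $Cr^{k+1-p}\to0$.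

The linear case suggests the answer. Let $\mathcal A(x,\xi)=\xi$, $n\ge3$, let $u$ be bounded below and $v$ bounded above, and let \eqref{eq:bdry} hold on $\partial\Omega\setminus\{x_0\}$. The function $G(x)=|x-x_0|^{2-n}$ is positive and harmonic in $\Omega$ and tends to $\infty$ at $x_0$. For each $t>0$ the function $u+tG$ is superharmonic and satisfies \eqref{eq:bdry} on all of $\partial\Omega$, so $v\le u+tG$, and $t\to0$ gives $v\le u$. For nonlinear $\mathcal A$ nothing guarantees that a sum of two $\mathcal A$-superharmonic functions is $\mathcal A$-superharmonic, and this argument is lost. The following question is posed in \cite{NLPT}, where it is said not to be known whether a point of capacity zero can be neglected in general.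

\medskip
\noindent\textbf{Question.} \emph{Let $\Omega$ be bounded, let $x_0\in\partial\Omega$ satisfy $\operatorname{cap}_{p,\mu}(\{x_0\})=0$, and let $u$ be a bounded $\mathcal A$-superharmonic and $v$ a bounded $\mathcal A$-subharmonic function in $\Omega$ such that \eqref{eq:bdry} holds for all $x\in\partial\Omega\setminus\{x_0\}$. Is $v\le u$ in $\Omega$?}
\medskip

A weaker result is known: for bounded $u$ and $v$, a set $E\subset\partial\Omega$ of zero capacity relative to $\Omega$ can be neglected if one of the two functions has finite energy, that is, if $\int_\Omega|\nabla u|^p\,d\mu<\infty$ or $\int_\Omega|\nabla v|^p\,d\mu<\infty$. This assumption fails in simple situations: the function $\arg x$ is bounded and harmonic in the half disk $\{x\in\mathbb R^2:|x|<1,\ x_2>0\}$ and continuous up to the boundary except at the origin, which has capacity zero for $p=n=2$, but $|\nabla\arg x|^2=|x|^{-2}$ is not integrable. Our main theorem removes the assumption; its case $E=\{x_0\}$ answers the question affirmatively.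

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb R^n$ be bounded and open, and let $E\subset\partial\Omega$ have zero $(p,\mu)$-capacity relative to $\Omega$; this holds, for instance, if $\operatorname{cap}_{p,\mu}(E)=0$. Let $u$ be $\mathcal A$-superharmonic and bounded below and let $v$ be $\mathcal A$-subharmonic and bounded above in $\Omega$. If \eqref{eq:bdry} holds for all $x\in\partial\Omega\setminus E$, then $v\le u$ in $\Omega$.
\end{theorem}

\begin{corollary}\label{cor:unique}
Let $\Omega$ and $E$ be as in Theorem~\ref{thm:main}. If $h_1$ and $h_2$ are bounded $\mathcal A$-harmonic functions in $\Omega$ whose limits at every point of $\partial\Omega\setminus E$ exist and are equal, then $h_1=h_2$.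
\end{corollary}

A singleton of positive capacity cannot be dropped from $\partial\Omega$ in the comparison principle. For compact sets, capacity zero is the exact condition.

\begin{theorem}\label{thm:converse}
For a compact set $K\subset\mathbb R^n$ the following are equivalent.
\begin{itemize}
\item[(a)] $\operatorname{cap}_{p,\mu}(K)=0$.
\item[(b)] For every bounded open set $\Omega$, every bounded $\mathcal A$-superharmonic $u$ and every bounded $\mathcal A$-subharmonic $v$ in $\Omega$: if \eqref{eq:bdry} holds for all $x\in\partial\Omega\setminus K$, then $v\le u$ in $\Omega$.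
\end{itemize}
\end{theorem}

By Example~\ref{ex:ball} and Theorem~\ref{thm:converse}, a point has positive capacity when $\omega\equiv1$ and $p>n$. The cusp above, with $p>2$, therefore shows that the relative capacity in Theorem~\ref{thm:main} allows strictly more exceptional sets than the Sobolev capacity.

The proof of Theorem~\ref{thm:main} is an energy argument. Its core is Proposition~\ref{prop:cacc}, which bounds the energy of $u$ and $v$, weighted by a power of $(v-u-\varepsilon)_+$, by the energy of a cutoff function alone. Section~\ref{sec:energy} proves it, first for the $p$-Laplacian with $p\ge2$, where two test functions suffice, and then in general, where an algebraic lemma and a third test function are needed. Section~\ref{sec:proof} deduces Theorem~\ref{thm:main}, and Section~\ref{sec:converse} proves Theorem~\ref{thm:converse}.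

\section{Setting and tools}\label{sec:setting}

\subsection{Weights and Sobolev spaces}

Throughout, $\omega$ is a \emph{$p$-admissible weight}: $\omega$ is locally integrable on $\mathbb R^n$, $\omega>0$ a.e., and $d\mu=\omega\,dx$ satisfies the following four conditions.
\begin{itemize}
\item[(I)] (Doubling) $\mu(2B)\le C_{\mathrm I}\,\mu(B)$ for all balls $B$.
\item[(II)] (Uniqueness of the gradient) If $D$ is open, $\varphi_i\in C^\infty(D)$, $\int_D|\varphi_i|^p\,d\mu\to0$ and $\int_D|\nabla\varphi_i-V|^p\,d\mu\to0$ for a measurable $V:D\to\mathbb R^n$, then $V=0$ a.e.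
\item[(III)] (Sobolev inequality) There are $\kappa>1$ and $C_{\mathrm{III}}$ such that for every ball $B$ of radius $r$ and every $\varphi\in C_0^\infty(B)$,
\[
\Bigl(\frac1{\mu(B)}\int_B|\varphi|^{\kappa p}\,d\mu\Bigr)^{1/(\kappa p)}\le C_{\mathrm{III}}\,r\Bigl(\frac1{\mu(B)}\int_B|\nabla\varphi|^p\,d\mu\Bigr)^{1/p}.
\]
\item[(IV)] (Poincar\'e inequality) There is $C_{\mathrm{IV}}$ such that for every ball $B$ of radius $r$ and every bounded $\varphi\in C^\infty(B)$ we have $\int_B|\varphi-\varphi_B|^p\,d\mu\le C_{\mathrm{IV}}r^p\int_B|\nabla\varphi|^p\,d\mu$, where $\varphi_B=\mu(B)^{-1}\int_B\varphi\,d\mu$.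
\end{itemize}
For $\omega\equiv1$ these are the classical properties of Lebesgue measure. In general $\mu$ has the same null sets as Lebesgue measure and is finite on bounded sets.

For open $D$, the space $H^{1,p}(D;\mu)$ is the completion of $\{\varphi\in C^\infty(D):\|\varphi\|_{1,p}<\infty\}$ in the norm $\|\varphi\|_{1,p}=\|\varphi\|_{L^p(D;\mu)}+\|\nabla\varphi\|_{L^p(D;\mu)}$. It is the closure of the pairs $(\varphi,\nabla\varphi)$ in $L^p(D;\mu)\times L^p(D;\mu;\mathbb R^n)$, and by (II) the second component of an element is determined by the first component $f$; it is written $\nabla f$. The closure of $C_0^\infty(D)$ in $H^{1,p}(D;\mu)$ is $H_0^{1,p}(D;\mu)$. We write $f\in H^{1,p}_{\mathrm{loc}}(D;\mu)$ if $f\in H^{1,p}(D';\mu)$ for every open $D'\Subset D$. Constants belong to $H^{1,p}(D;\mu)$ when $D$ is bounded.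

\subsection{The operator and its solutions}

The map $\mathcal A:\mathbb R^n\times\mathbb R^n\to\mathbb R^n$ is measurable in $x$ for every $\xi$ and continuous in $\xi$ for a.e.\ $x$, and there are constants $0<\alpha\le\beta<\infty$ such that for a.e.\ $x$ and all $\xi,\xi_1,\xi_2\in\mathbb R^n$:
\begin{itemize}
\item[(A1)] $\mathcal A(x,\xi)\cdot\xi\ge\alpha\,\omega(x)|\xi|^p$;
\item[(A2)] $|\mathcal A(x,\xi)|\le\beta\,\omega(x)|\xi|^{p-1}$;
\item[(A3)] $(\mathcal A(x,\xi_1)-\mathcal A(x,\xi_2))\cdot(\xi_1-\xi_2)>0$ for $\xi_1\ne\xi_2$;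
\item[(A4)] $\mathcal A(x,\lambda\xi)=|\lambda|^{p-2}\lambda\,\mathcal A(x,\xi)$ for $\lambda\in\mathbb R\setminus\{0\}$.
\end{itemize}
In particular $\mathcal A(x,0)=0$ and $\mathcal A(x,-\xi)=-\mathcal A(x,\xi)$. Note that (A3) is qualitative: it gives no lower bound in terms of $|\xi_1-\xi_2|$.

A function $u\in H^{1,p}_{\mathrm{loc}}(D;\mu)$ is a \emph{supersolution} in $D$ if $\int_D\mathcal A(x,\nabla u)\cdot\nabla\varphi\,dx\ge0$ for all $\varphi\in C_0^\infty(D)$ with $\varphi\ge0$, and a \emph{subsolution} if the reverse inequality holds; since $\mathcal A$ is odd in $\xi$, $v$ is a subsolution exactly when $-v$ is a supersolution. A function $h$ is \emph{$\mathcal A$-harmonic} in $D$ if it is continuous, lies in $H^{1,p}_{\mathrm{loc}}(D;\mu)$, and $\int_D\mathcal A(x,\nabla h)\cdot\nabla\varphi\,dx=0$ for all $\varphi\in C_0^\infty(D)$. A function $u:\Omega\to(-\infty,\infty]$ is \emph{$\mathcal A$-superharmonic} in the open set $\Omega$ if it is lower semicontinuous, is not identically $\infty$ in any component of $\Omega$, and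 for every open $D\Subset\Omega$ and every $h\in C(\overline D)$ that is $\mathcal A$-harmonic in $D$, the inequality $h\le u$ on $\partial D$ implies $h\le u$ in $D$. A function $v$ is \emph{$\mathcal A$-subharmonic} if $-v$ is $\mathcal A$-superharmonic. All these classes are invariant under adding constants, because \eqref{eq:pde} involves only the gradient.

\subsection{Facts from the general theory}

We use the following results from \cite{HKM}.
\begin{itemize}
\item[(F1)] \cite[Ch.~1]{HKM} The space $H^{1,p}_{\mathrm{loc}}(D;\mu)$ is a lattice, and $\nabla f_+=\chi_{\{f>0\}}\nabla f$. Bounded functions in $H^{1,p}_{\mathrm{loc}}(D;\mu)$ obey the product rule and the chain rule with $C^1$ functions. In particular $\nabla f^s=sf^{s-1}\nabla f$ if $f\ge0$ is bounded and $s>1$.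
\item[(F2)] \cite[Cor.~7.20]{HKM} A locally bounded $\mathcal A$-superharmonic function belongs to $H^{1,p}_{\mathrm{loc}}(\Omega;\mu)$ and is a supersolution. Consequently a locally bounded $\mathcal A$-subharmonic function is a subsolution.
\item[(F3)] \cite[Thm~7.22]{HKM} If $u$ is $\mathcal A$-superharmonic in $\Omega$, then $u(x)=\operatorname*{ess\,lim\,inf}_{y\to x}u(y)$ for every $x\in\Omega$; the right side is the limit, as $r\to0$, of the essential infimum of $u$ over $B(x,r)$.
\item[(F4)] \cite[Thm~3.17]{HKM} If $D$ is bounded and $\theta\in H^{1,p}(D;\mu)$, there is an $\mathcal A$-harmonic function $h$ in $D$ with $h-\theta\in H_0^{1,p}(D;\mu)$.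
\item[(F5)] \cite[Lemma~3.18]{HKM} Let $D$ be bounded. If $u,v\in H^{1,p}(D;\mu)$ are a supersolution and a subsolution in $D$, respectively, and $(v-u)_+\in H_0^{1,p}(D;\mu)$, then $v\le u$ a.e.\ in $D$.
\item[(F6)] \cite[Thm~6.31]{HKM} Let $D$ be bounded and $x\in\partial D$. Suppose that there are $c\in(0,1)$ and $r_0>0$ such that $B(x,r)\setminus D$ contains a ball of radius $cr$ for all $0<r<r_0$ (the corkscrew condition). If $\theta\in C(\overline D)\cap H^{1,p}(D;\mu)$ and $h$ is $\mathcal A$-harmonic in $D$ with $h-\theta\in H_0^{1,p}(D;\mu)$, then $h(y)\to\theta(x)$ as $y\to x$.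
\end{itemize}
Fact (F6) is used only for Theorem~\ref{thm:converse}.

\subsection{Elementary lemmas}

\begin{lemma}\label{lem:sob}
Let $D\subset\mathbb R^n$ be open.
\begin{itemize}
\item[(a)] A Lipschitz function $f$ with compact support in $D$ lies in $H_0^{1,p}(D;\mu)$, and $\nabla f$ is its classical a.e.\ gradient. If $f\ge0$, then $f$ is a limit of nonnegative functions in $C_0^\infty(D)$.
\item[(b)] If $f\in H^{1,p}_{\mathrm{loc}}(D;\mu)$ vanishes a.e.\ outside a compact subset of $D$, then $f\in H_0^{1,p}(D;\mu)$.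
\item[(c)] If $u\in H^{1,p}(D;\mu)$ is a supersolution in $D$ and $0\le f\in H_0^{1,p}(D;\mu)$, then $\int_D\mathcal A(x,\nabla u)\cdot\nabla f\,dx\ge0$.
\item[(d)] If $f\in H^{1,p}_{\mathrm{loc}}(D;\mu)$, $|\nabla f|\in L^p(D;\mu)$, and $0\le f\le|g|$ a.e.\ for some $g\in H_0^{1,p}(D;\mu)$, then $f\in H_0^{1,p}(D;\mu)$.
\item[(e)] If $D$ lies in a ball of radius $R$, then $\int_D|f|^p\,d\mu\le C_{\mathrm{III}}^pR^p\int_D|\nabla f|^p\,d\mu$ for all $f\in H_0^{1,p}(D;\mu)$.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (c) and (d) use the following observation. \emph{If $f_i\in H_0^{1,p}(D;\mu)$, $\sup_i\|f_i\|_{1,p}<\infty$ and $f_i\to f$ in $L^p(D;\mu)$, then $f\in H_0^{1,p}(D;\mu)$, and $f$ is the limit in $\|\cdot\|_{1,p}$ of convex combinations of the $f_i$.} Indeed, by reflexivity a subsequence of $(f_i,\nabla f_i)$ converges weakly in $L^p(D;\mu)\times L^p(D;\mu;\mathbb R^n)$ to a pair $(f,V)$, and by Mazur's lemma convex combinations converge to $(f,V)$ in norm.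

(a) The mollifications $f_k$ of $f$ are, for large $k$, smooth and supported in a fixed compact subset of $D$, which has finite $\mu$-measure. They converge uniformly to $f$. Their gradients are the mollifications of the classical gradient, so they are bounded by the Lipschitz constant and converge to it at every Lebesgue point. Dominated convergence gives convergence in $\|\cdot\|_{1,p}$. If $f\ge0$, then $f_k\ge0$.

(b) Let $f=0$ a.e.\ outside the compact set $T$, choose $T\subset D'\Subset D$, smooth $f_i\to f$ in $H^{1,p}(D';\mu)$, and $\eta\in C_0^\infty(D')$ with $\eta=1$ on $T$. Then $\eta f_i\in C_0^\infty(D)$, $\eta f_i\to\eta f=f$ in $L^p(D;\mu)$, and $\nabla(\eta f_i)=\eta\nabla f_i+f_i\nabla\eta$ converges in $L^p(D;\mu)$.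

(c) By (A2) and H\"older's inequality the functional $\varphi\mapsto\int_D\mathcal A(x,\nabla u)\cdot\nabla\varphi\,dx$ is bounded by $\beta\|\nabla u\|_{L^p(D;\mu)}^{p-1}\|\varphi\|_{1,p}$, so it suffices to approximate $f$ in $\|\cdot\|_{1,p}$ by nonnegative functions in $C_0^\infty(D)$. Let $C_0^\infty(D)\ni f_i\to f$. The functions $(f_i)_+$ are Lipschitz with compact support, $|(f_i)_+-f|\le|f_i-f|$ because $f\ge0$, and $|\nabla(f_i)_+|\le|\nabla f_i|$. By the observation, $f$ is a limit of convex combinations of the $(f_i)_+$. These are nonnegative Lipschitz functions with compact support, so (a) applies to them.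

(d) Let $C_0^\infty(D)\ni g_i\to g$ and $f_i=\min(f,|g_i|)$. By (F1) and (b), $f_i\in H_0^{1,p}(D;\mu)$, since $f_i$ vanishes outside the support of $g_i$. Moreover $|\nabla f_i|\le|\nabla f|+|\nabla g_i|$ and $|f_i-f|=|\min(f,|g_i|)-\min(f,|g|)|\le|g_i-g|$. The observation applies.

(e) Let $D\subset B$. For $f\in C_0^\infty(D)\subset C_0^\infty(B)$ use (III) and the fact that the $L^p$ norm with respect to the probability measure $\mu/\mu(B)$ on $B$ is at most the $L^{\kappa p}$ norm. The general case follows by approximation.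
\end{proof}

\begin{lemma}\label{lem:super}
An $\mathcal A$-harmonic function in $\Omega$, in particular a constant, is both $\mathcal A$-superharmonic and $\mathcal A$-subharmonic. The minimum of two $\mathcal A$-superharmonic functions is $\mathcal A$-superharmonic, and the maximum of two $\mathcal A$-subharmonic functions is $\mathcal A$-subharmonic.
\end{lemma}

\begin{proof}
Let $h$ be $\mathcal A$-harmonic in $\Omega$; so is $-h$, and it suffices to show that $h$ is $\mathcal A$-superharmonic. Let $D\Subset\Omega$ and let $g\in C(\overline D)$ be $\mathcal A$-harmonic in $D$ with $g\le h$ on $\partial D$. For $\varepsilon>0$ the set $T=\{x\in\overline D:g(x)\ge h(x)+\varepsilon\}$ is a compact subset of $D$. Choose $T\subset D'\Subset D$. Then $(g-h-\varepsilon)_+\in H_0^{1,p}(D';\mu)$ by Lemma~\ref{lem:sob}(b), so (F5) and continuity give $g\le h+\varepsilon$ in $D'$, and the same holds in $D\setminus T$. Let $\varepsilon\to0$. For the minimum of $u_1$ and $u_2$: it is lower semicontinuous and not identically $\infty$ in any component,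 and $g\le\min(u_1,u_2)$ on $\partial D$ implies $g\le u_1$ and $g\le u_2$ in $D$. The statement on maxima follows by a change of sign.
\end{proof}

\begin{lemma}\label{lem:relcap}
If $E\subset\overline\Omega$ and $\operatorname{cap}_{p,\mu}(E)=0$, then $E$ has zero $(p,\mu)$-capacity relative to $\Omega$.
\end{lemma}

\begin{proof}
Let $K\subset E$ be compact and let $\varphi\in H^{1,p}(\mathbb R^n;\mu)$ equal $1$ in an open set $U\supset E$. We must replace $\varphi$ by a continuous function of nearly the same norm. Take smooth $\varphi_i\to\varphi$ in $H^{1,p}(\mathbb R^n;\mu)$ and $\eta\in C_0^\infty(U)$ with $\eta=1$ on $K$. The functions $\psi_i=\eta+(1-\eta)\varphi_i$ are smooth and equal $1$ on $K$. Since $\eta\varphi=\eta$, we have $\psi_i-\varphi=(1-\eta)(\varphi_i-\varphi)\to0$ in $H^{1,p}(\mathbb R^n;\mu)$. As $\|\varphi\|_{1,p}$ can be taken arbitrarily small, so can the norm of $\psi_i|_\Omega$.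
\end{proof}

\section{The energy estimate}\label{sec:energy}

In the proof of Theorem~\ref{thm:main} the excess $w=(v-u-\varepsilon)_+$ vanishes near every point of $\partial\Omega\setminus E$, and the capacity hypothesis provides a function $\zeta$ that vanishes near the remaining boundary points at which $w$ does not, is close to $1$ elsewhere, and has small energy. Neither $w$ nor $\zeta$ has compact support in $\Omega$, but the product $w\zeta$ does. The following estimate is made for this situation; it will be applied with $u+\varepsilon$ in place of $u$.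

\begin{proposition}\label{prop:cacc}
Let $\Omega$ be open, let $u$ be a supersolution and $v$ a subsolution in $\Omega$ with $u\ge0$ and $0\le v\le M$ a.e., and let $w=(v-u)_+$. Let $\zeta\in H^{1,p}_{\mathrm{loc}}(\Omega;\mu)$ satisfy $0\le\zeta\le1$, and suppose that $w\zeta=0$ a.e.\ outside a compact set $S\subset\Omega$. Then
\begin{equation}\label{eq:cacc}
\int_\Omega\zeta^p\,w^{p+1}\bigl(|\nabla u|^p+|\nabla v|^p\bigr)\,d\mu\le C\,M^{2p+1}\int_S|\nabla\zeta|^p\,d\mu,
\end{equation}
where $C$ depends only on $p,\alpha,\beta$.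
\end{proposition}

The rest of this section is the proof. Note that $0\le w\le M$.

\subsection{Notation and the natural test function}

Fix a point $x$ at which (A1)--(A4) hold and $0<\omega(x)<\infty$. For $\xi_1,\xi_2\in\mathbb R^n$ put $\sigma_i=\mathcal A(x,\xi_i)$ and
\begin{equation}\label{eq:notation}
\begin{gathered}
a=\sigma_1\cdot\xi_1,\qquad b=\sigma_2\cdot\xi_2,\qquad c=\sigma_1\cdot\xi_2,\qquad d=\sigma_2\cdot\xi_1,\\
\mathcal E=\omega(x)\bigl(|\xi_1|^p+|\xi_2|^p\bigr),\qquad\delta=(\sigma_1-\sigma_2)\cdot(\xi_1-\xi_2)=a+b-c-d\ge0 .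
\end{gathered}
\end{equation}
By (A2), $|\sigma_i|\le\beta\omega^{1/p}(\omega|\xi_i|^p)^{(p-1)/p}$, so
\begin{equation}\label{eq:sigma}
|\sigma_1|\le\beta\,\omega^{1/p}\mathcal E^{(p-1)/p},\qquad|\sigma_1-\sigma_2|\le2\beta\,\omega^{1/p}\mathcal E^{(p-1)/p}.
\end{equation}
In all integrals below these quantities are evaluated at $\xi_1=\nabla v(x)$ and $\xi_2=\nabla u(x)$, and we write $\sigma_v,\sigma_u$ for $\sigma_1,\sigma_2$. By (F1), $\nabla w=\nabla v-\nabla u$ a.e.\ on $\{w>0\}$ and $\nabla w=0$ a.e.\ elsewhere; in particular $(\sigma_v-\sigma_u)\cdot\nabla w=\delta$ on $\{w>0\}$.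

Let $\phi\in H^{1,p}_{\mathrm{loc}}(\Omega;\mu)$ be nonnegative and vanish a.e.\ outside $S$. Choose $D$ with $S\subset D\Subset\Omega$; then $u,v\in H^{1,p}(D;\mu)$, and Lemma~\ref{lem:sob}(b),(c) applied to $u$ and $-v$ give
\begin{equation}\label{eq:test}
\int\sigma_v\cdot\nabla\phi\,dx\le0,\qquad\int(\sigma_v-\sigma_u)\cdot\nabla\phi\,dx\le0 .
\end{equation}
Every test function used below is a product of powers of the bounded functions $w,\zeta,v$ that contains both $w$ and $\zeta$, so it qualifies by (F1). All integrands vanish outside $S$, where $|\nabla u|^p$, $|\nabla v|^p$ and $|\nabla\zeta|^p$ are $\mu$-integrable, so all integrals are finite.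

The natural choice is $\phi=w\zeta^p$ in the second inequality of \eqref{eq:test}:
\begin{equation}\label{eq:natural}
\int_{\{w>0\}}\zeta^p\delta\,dx\le p\int w\,\zeta^{p-1}|\sigma_v-\sigma_u|\,|\nabla\zeta|\,dx .
\end{equation}
For the Laplacian this is enough. There $\delta=|\nabla w|^2$ and $|\sigma_v-\sigma_u|=|\nabla w|$ on $\{w>0\}$, so the Cauchy--Schwarz inequality turns \eqref{eq:natural} into $\int\zeta^2|\nabla w|^2\,dx\le4M^2\int_S|\nabla\zeta|^2\,dx$, in which only the difference $w$ appears. For general $\mathcal A$ no bound for $|\sigma_v-\sigma_u|$ in terms of $\delta$ is available, and \eqref{eq:sigma} bounds the right side of \eqref{eq:natural} only by $2p\beta M(\int_S\mathcal E\,dx)^{(p-1)/p}\|\nabla\zeta\|_{L^p(S;\mu)}$. This is useful if $u$ and $v$ have finite energy in $\Omega$. Otherwise the first factor may grow as $S$ approaches the exceptional set, and it must be estimated as well.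

The energy of a bounded nonnegative subsolution $v$ is usually estimated by testing with $\eta^pv$, where $\eta$ has compact support. The compactly supported functions at our disposal are products of powers of $w$ and $\zeta$, so we test with $w^{k+1}\zeta^pv$ and aim at $\int\zeta^pw^{k+1}\mathcal E\,dx$. Differentiating $w^{k+1}$ produces a cross term $w^k\zeta^pv\,\sigma_v\cdot\nabla w$. If $|\sigma_v\cdot\nabla w|$ were bounded by $(\mathcal E\delta)^{1/2}$, we could split $w^k=w^{(k+1)/2}w^{(k-1)/2}$, and $\int\zeta^pw^{k-1}\delta\,dx$ is what the test function $w^k\zeta^p$ controls. The terms with $\nabla\zeta$ then carry the factor $w^k\mathcal E^{(p-1)/p}$, which H\"older's inequality absorbs into $w^{k+1}\mathcal E$ provided $k\ge(k+1)(p-1)/p$, that is, $k\ge p-1$. We take $k=p$ and put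
\begin{gather*}
X=\int\zeta^pw^{p+1}\mathcal E\,dx,\qquad Y=\int\zeta^pw^{p-1}\delta\,dx,\qquad Z=-\int\zeta^pw^pv\,\sigma_v\cdot\nabla w\,dx,\\
J=\int\zeta^{p-1}w^p\,\mathcal E^{(p-1)/p}\,\omega^{1/p}|\nabla\zeta|\,dx .
\end{gather*}
The left side of \eqref{eq:cacc} is $X$.

\subsection{Two test functions: reduction to the cross term}

Only $v$ will be tested for its own energy. The energy of $u$ comes for free, because $\delta$ is large when one vector is much longer than the other.

\begin{lemma}\label{lem:easy}
In the notation \eqref{eq:notation}, $\mathcal E\le C_1(a+\delta)$ with $C_1=C_1(p,\alpha,\beta)$.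
\end{lemma}

\begin{proof}
By Young's inequality there is $C_0=C_0(p,\alpha,\beta)$ such that both $\beta s^{p-1}t$ and $\beta st^{p-1}$ are at most $\frac\alpha4t^p+C_0s^p$ for $s,t\ge0$. Hence (A2) and (A1) give
\[
c+d\le\beta\omega\bigl(|\xi_1|^{p-1}|\xi_2|+|\xi_1||\xi_2|^{p-1}\bigr)\le\tfrac\alpha2\omega|\xi_2|^p+2C_0\omega|\xi_1|^p\le\tfrac12b+\tfrac{2C_0}\alpha a .
\]
Since $a\ge0$, we have $b=\delta-a+c+d\le\delta+\frac12b+\frac{2C_0}\alpha a$, so $b\le2\delta+\frac{4C_0}\alpha a$. Finally $\mathcal E\le(a+b)/\alpha$ by (A1).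
\end{proof}

\emph{First test function.} The second inequality of \eqref{eq:test} with $\phi_0=w^p\zeta^p$, for which $\nabla\phi_0=pw^{p-1}\zeta^p\nabla w+pw^p\zeta^{p-1}\nabla\zeta$, gives $pY\le-p\int w^p\zeta^{p-1}(\sigma_v-\sigma_u)\cdot\nabla\zeta\,dx$. By \eqref{eq:sigma},
\begin{equation}\label{eq:Y}
Y\le2\beta J .
\end{equation}

\emph{Second test function.} Let $\phi_1=w^{p+1}\zeta^pv$, which is nonnegative because $v\ge0$. Then
\[
\nabla\phi_1=w^{p+1}\zeta^p\nabla v+(p+1)w^p\zeta^pv\nabla w+pw^{p+1}\zeta^{p-1}v\nabla\zeta,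
\]
and the first inequality of \eqref{eq:test}, with \eqref{eq:sigma} and $wv\le M^2$ in the last term, gives $\int\zeta^pw^{p+1}a\,dx\le(p+1)Z+p\beta M^2J$. By Lemma~\ref{lem:easy}, $w^{p+1}\mathcal E\le C_1w^{p+1}a+C_1M^2w^{p-1}\delta$. Together with \eqref{eq:Y} this yields
\begin{equation}\label{eq:X}
X\le C_1(p+1)Z+C_1(p+2)\beta M^2J .
\end{equation}

\begin{lemma}\label{lem:close}
Suppose that
\begin{equation}\label{eq:Z}
Z\le C_2M(XY)^{1/2}+C_3M^2J
\end{equation}
with constants $C_2,C_3\ge0$ depending only on $p,\alpha,\beta$. Then \eqref{eq:cacc} holds.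
\end{lemma}

\begin{proof}
With $L=C_1(p+1)C_2$ we have $LM(XY)^{1/2}\le\frac12X+\frac12L^2M^2Y\le\frac12X+\beta L^2M^2J$ by \eqref{eq:Y}. Insert \eqref{eq:Z} into \eqref{eq:X} and subtract the finite quantity $\frac12X$; this gives $X\le C_4M^2J$ with $C_4=C_4(p,\alpha,\beta)$. Since $p-(p+1)(p-1)/p=1/p$, H\"older's inequality gives
\[
J=\int_S\bigl(\zeta^pw^{p+1}\mathcal E\bigr)^{(p-1)/p}\,w^{1/p}\,\omega^{1/p}|\nabla\zeta|\,dx\le M^{1/p}X^{(p-1)/p}\Bigl(\int_S|\nabla\zeta|^p\,d\mu\Bigr)^{1/p}.
\]
Hence $X^{1/p}\le C_4M^{2+1/p}\|\nabla\zeta\|_{L^p(S;\mu)}$, which is \eqref{eq:cacc} with $C=C_4^p$.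
\end{proof}

\subsection{The $p$-Laplacian with $p\ge2$}

Let $\omega\equiv1$, $\mathcal A(x,\xi)=|\xi|^{p-2}\xi$ and $p\ge2$. Expanding both sides verifies the identity
\[
\delta=\tfrac12\bigl(|\xi_1|^{p-2}+|\xi_2|^{p-2}\bigr)|\xi_1-\xi_2|^2+\tfrac12\bigl(|\xi_1|^{p-2}-|\xi_2|^{p-2}\bigr)\bigl(|\xi_1|^2-|\xi_2|^2\bigr).
\]
The last product is nonnegative for $p\ge2$, so $|\xi_1|^{p-2}|\xi_1-\xi_2|^2\le2\delta$, and
\begin{equation}\label{eq:naive}
\bigl(\sigma_1\cdot(\xi_1-\xi_2)\bigr)^2\le|\xi_1|^p\,|\xi_1|^{p-2}|\xi_1-\xi_2|^2\le2\,\mathcal E\delta .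
\end{equation}
Therefore $w^pv\,|\sigma_v\cdot\nabla w|\le\sqrt2M(w^{p+1}\mathcal E)^{1/2}(w^{p-1}\delta)^{1/2}$, and the Cauchy--Schwarz inequality gives \eqref{eq:Z} with $C_2=\sqrt2$ and $C_3=0$. This proves Proposition~\ref{prop:cacc} in the model case.

\subsection{What homogeneity and monotonicity give}

The bound \eqref{eq:naive} is false for general $\mathcal A$, with any constant.

\begin{example}\label{ex:twist}
Let $n=p=2$ and $\omega\equiv1$. Write $e(s)=(\cos s,\sin s)$, so that $e'(s)\perp e(s)$ and $e''=-e$. Let $g\in C^1(\mathbb R)$ be $\pi$-periodic with $g'\ge-1$ and $g(s)=1-s$ for small $|s|$; such a $g$ exists, since $g'$ only has to have mean zero over a period. Define $\mathcal A(0)=0$ and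
\[
\mathcal A(re(s))=r\bigl(e(s)+g(s)e'(s)\bigr),\qquad r>0 .
\]
Then $\mathcal A(\xi)\cdot\xi=|\xi|^2$, $|\mathcal A(\xi)|\le(1+\max|g|)|\xi|$, and (A4) holds because $g$ is $\pi$-periodic. For (A3), note that $\partial_r\mathcal A=e+ge'$ and $r^{-1}\partial_s\mathcal A=(1+g')e'-ge$, so that for $\eta=\eta_1e+\eta_2e'$ the derivative of $\mathcal A$ at $\xi=re(s)$ satisfies $D\mathcal A(\xi)\eta\cdot\eta=\eta_1^2+(1+g')\eta_2^2\ge(\eta\cdot\xi)^2/|\xi|^2$. Integrate this along the segment from $\xi_2$ to $\xi_1$ with $\eta=\xi_1-\xi_2\ne0$; since $\eta\cdot\xi$ vanishes at no more than one point of the segment, $\delta>0$. Now take $\xi_1=e(0)$ and $\xi_2=e(s)$ with $s$ small. Then $\mathcal E=2$, $a=b=1$, $c=\cos s+\sin s$, $d=\cos s-(1-s)\sin s$, and as $s\to0$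
\[
\delta=2-2\cos s-s\sin s\sim\frac{s^4}{12},\qquad\sigma_1\cdot(\xi_1-\xi_2)=a-c\sim-s .
\]
Thus $(\sigma_1\cdot(\xi_1-\xi_2))^2/(\mathcal E\delta)\to\infty$. On the other hand $(\sigma_1-\sigma_2)\cdot\xi_1=a-d\sim s$, and the sum $(a-c)+(a-d)$ equals $\delta$.
\end{example}

The example suggests that a suitable combination of $\sigma_1\cdot(\xi_1-\xi_2)$ and $(\sigma_1-\sigma_2)\cdot\xi_1$ does obey the bound. The combination is found by scaling. By (A4) we know $\mathcal A(x,\lambda\xi_1)$ exactly, so (A3) for the pairs $(\lambda\xi_1,\xi_2)$ says that an explicit smooth function $P(\lambda)$ is nonnegative, with $P(1)=\delta$. A nonnegative function with bounded second derivative has a small first derivative where it is small, and $P'(1)$ is the combination we want.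

\begin{lemma}\label{lem:alg}
In the notation \eqref{eq:notation}, let
\[
\Lambda=(p-1)\,\sigma_1\cdot(\xi_1-\xi_2)+(\sigma_1-\sigma_2)\cdot\xi_1 .
\]
Then $\Lambda^2\le2K\,\mathcal E\delta$, where $K=\beta\max\{(p-1)(p\,2^{|p-2|}+|p-2|\,2^{|p-3|}),\,4p\}$.
\end{lemma}

\begin{proof}
If $\mathcal E=0$, then $\xi_1=\xi_2=0$ and $\Lambda=0$. Let $\mathcal E>0$. For $\lambda>0$, (A4) and (A3) give
\[
P(\lambda):=(\lambda^{p-1}\sigma_1-\sigma_2)\cdot(\lambda\xi_1-\xi_2)=\lambda^pa-\lambda^{p-1}c-\lambda d+b\ge0 .
\]
We have $P(1)=\delta$ and $P'(1)=pa-(p-1)c-d=(p-1)(a-c)+(a-d)=\Lambda$. By (A2), each of $|a|,|c|,|d|$ is at most $\beta\omega\max(|\xi_1|,|\xi_2|)^p\le\beta\mathcal E$, so $|\Lambda|\le2p\beta\mathcal E\le\frac12K\mathcal E$. For $\lambda\in[\frac12,\frac32]$ we have $\lambda^\tau\le2^{|\tau|}$ for every real $\tau$, hence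
\[
|P''(\lambda)|=\bigl|p(p-1)\lambda^{p-2}a-(p-1)(p-2)\lambda^{p-3}c\bigr|\le K\mathcal E .
\]
The number $t=-\Lambda/(K\mathcal E)$ satisfies $|t|\le\frac12$, and Taylor's formula gives
\[
0\le P(1+t)\le\delta+\Lambda t+\tfrac12K\mathcal Et^2=\delta-\frac{\Lambda^2}{2K\mathcal E}.\qedhere
\]
\end{proof}

\subsection{The third test function}

On $\{w>0\}$ we have $(p-1)\,\sigma_v\cdot\nabla w=\Lambda-(\sigma_v-\sigma_u)\cdot\nabla v$, and therefore
\begin{equation}\label{eq:split}
(p-1)Z=-\int\zeta^pw^pv\,\Lambda\,dx+\int\zeta^pw^pv\,(\sigma_v-\sigma_u)\cdot\nabla v\,dx .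
\end{equation}
By Lemma~\ref{lem:alg} and the Cauchy--Schwarz inequality, the first term is at most
\[
M\sqrt{2K}\int\zeta^p(w^{p+1}\mathcal E)^{1/2}(w^{p-1}\delta)^{1/2}\,dx\le M\sqrt{2K}\,(XY)^{1/2}.
\]
Example~\ref{ex:twist} shows that the integrand of the second term has no such pointwise bound. But it pairs the difference $\sigma_v-\sigma_u$ with $v\nabla v=\nabla(\frac12v^2)$, so it is one of the terms that arise when the second inequality of \eqref{eq:test} is tested with $\phi_2=\frac12w^p\zeta^pv^2$. Since
\[
\nabla\phi_2=w^p\zeta^pv\nabla v+\tfrac p2w^{p-1}\zeta^pv^2\nabla w+\tfrac p2w^p\zeta^{p-1}v^2\nabla\zeta,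
\]
we obtain
\begin{multline*}
\int\zeta^pw^pv\,(\sigma_v-\sigma_u)\cdot\nabla v\,dx\\
\le-\frac p2\int\zeta^pw^{p-1}v^2\delta\,dx-\frac p2\int\zeta^{p-1}w^pv^2(\sigma_v-\sigma_u)\cdot\nabla\zeta\,dx\le p\beta M^2J,
\end{multline*}
because $\delta\ge0$ and because of \eqref{eq:sigma}. Thus \eqref{eq:split} gives \eqref{eq:Z} with $C_2=\sqrt{2K}/(p-1)$ and $C_3=p\beta/(p-1)$, and Lemma~\ref{lem:close} completes the proof of Proposition~\ref{prop:cacc}. \qed

\section{Proof of the comparison theorem}\label{sec:proof}

The energy estimate yields $v\le u$ only almost everywhere. Fact (F3) does not upgrade this directly: it expresses $v(x)$ as an essential upper limit and $u(x)$ as an essential lower limit, and an a.e.\ inequality does not compare these two. We insert a continuous function between $v$ and $u$.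

\begin{lemma}\label{lem:ae}
Let $u$ be a bounded $\mathcal A$-superharmonic and $v$ a bounded $\mathcal A$-subharmonic function in $\Omega$. If $v\le u$ a.e.\ in $\Omega$, then $v\le u$ everywhere in $\Omega$.
\end{lemma}

\begin{proof}
Let $B\Subset\Omega$ be a ball. By (F2), $u,v\in H^{1,p}(B;\mu)$ are a supersolution and a subsolution in $B$. By (F4) there is an $\mathcal A$-harmonic $h$ in $B$ with $h-v\in H_0^{1,p}(B;\mu)$; in particular $h\in H^{1,p}(B;\mu)$. We have $(v-h)_+\le|h-v|$, and also $(h-u)_+\le|h-v|$ a.e.\ because $v\le u$ a.e. By Lemma~\ref{lem:sob}(d) both positive parts lie in $H_0^{1,p}(B;\mu)$, so (F5) gives $v\le h\le u$ a.e.\ in $B$. As $h$ is continuous, (F3) applied to $-v$ and to $u$ gives, for every $x\in B$,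
\[
v(x)=\operatorname*{ess\,lim\,sup}_{y\to x}v(y)\le h(x)\le\operatorname*{ess\,lim\,inf}_{y\to x}u(y)=u(x).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Reduction to $0\le u,v\le M$.} Choose real numbers $m<M_0$ with $m\le\inf u$ and $M_0\ge\sup v$. By Lemma~\ref{lem:super}, $u'=\min(u,M_0)$ is $\mathcal A$-superharmonic and $v'=\max(v,m)$ is $\mathcal A$-subharmonic, and both take values in $[m,M_0]$. At $x\in\partial\Omega\setminus E$ the upper limit of $v'$ is $\max(\limsup v,m)$ and the lower limit of $u'$ is $\min(\liminf u,M_0)$; each of $\limsup v$ and $m$ is at most each of $\liminf u$ and $M_0$, so \eqref{eq:bdry} holds for $u',v'$. Moreover $v'\le u'$ implies $v\le v'\le u'\le u$. Replacing $u,v$ by $u'-m$, $v'-m$, we may assume $0\le u,v\le M$ with $M=M_0-m$. By (F2), $u$ is a supersolution and $v$ is a subsolution. Fix $\varepsilon>0$ and let $w=(v-u-\varepsilon)_+$, a function defined at every point of $\Omega$.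

\emph{The exceptional compact set.} The set $E$ need not be closed, while the hypothesis concerns its compact subsets; the margin $\varepsilon$ singles out the one that matters. Let $x\in\partial\Omega\setminus E$ and $\ell=\liminf_{y\to x}u(y)\in[0,M]$. By \eqref{eq:bdry}, $v<\ell+\varepsilon/2$ and $u>\ell-\varepsilon/2$ in $\Omega$ near $x$, so $w=0$ there. Hence
\[
F=\overline{\{w>0\}}\cap\partial\Omega
\]
is a compact subset of $E$.

\emph{Cutoffs.} We claim that there are $\varphi_j\in H^{1,p}_{\mathrm{loc}}(\Omega;\mu)$ and open sets $U_j\supset F$ with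
\begin{equation}\label{eq:cut}
0\le\varphi_j\le1,\qquad\varphi_j=1\ \text{in }U_j\cap\Omega,\qquad\int_\Omega\bigl(\varphi_j^p+|\nabla\varphi_j|^p\bigr)\,d\mu\to0 .
\end{equation}
If $F=\emptyset$, take $\varphi_j=0$ and $U_j=\emptyset$. Otherwise the hypothesis gives $\psi_j\in C(\Omega\cup F)\cap H^{1,p}(\Omega;\mu)$ with $\psi_j=1$ on $F$ and $\|\psi_j\|_{1,p}\to0$. Put $\varphi_j=\min(1,2(\psi_j)_+)$; by (F1), $\varphi_j\le2|\psi_j|$ and $|\nabla\varphi_j|\le2|\nabla\psi_j|$. By continuity on $\Omega\cup F$, each $x\in F$ is the center of an open ball in whose intersection with $\Omega$ we have $\psi_j>\frac12$, hence $\varphi_j=1$. Let $U_j$ be the union of these balls.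

Let $\zeta_j=1-\varphi_j$ and $S_j=\overline{\{w>0\}}\setminus U_j$. The set $S_j$ is compact, is contained in $\overline\Omega$, and does not meet $\partial\Omega$ because $F\subset U_j$. At a point of $\Omega\setminus S_j$ either $w=0$ or the point lies in $U_j$, where $\zeta_j=0$. So $w\zeta_j=0$ in $\Omega\setminus S_j$, and Proposition~\ref{prop:cacc} applies to $u+\varepsilon$, $v$ and $\zeta_j$.

\emph{The excess vanishes.} The left side of \eqref{eq:cacc} controls the gradient of a power of $w$, and the Sobolev inequality converts this into a bound for $w$ itself. Let $s=2+1/p$, so that $(s-1)p=p+1$ and $sp=2p+1$, and let $g_j=w^s\zeta_j$. By (F1) and Lemma~\ref{lem:sob}(b), $g_j\in H_0^{1,p}(\Omega;\mu)$ and $\nabla g_j=sw^{s-1}\zeta_j\nabla w+w^s\nabla\zeta_j$. Using $|\nabla w|^p\le2^{p-1}(|\nabla u|^p+|\nabla v|^p)$ and \eqref{eq:cacc},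
\begin{align*}
\int_\Omega|\nabla g_j|^p\,d\mu&\le4^{p-1}s^p\int_\Omega\zeta_j^pw^{p+1}\bigl(|\nabla u|^p+|\nabla v|^p\bigr)\,d\mu+2^{p-1}M^{2p+1}\int_\Omega|\nabla\zeta_j|^p\,d\mu\\
&\le\bigl(4^{p-1}s^pC+2^{p-1}\bigr)M^{2p+1}\int_\Omega|\nabla\varphi_j|^p\,d\mu\to0 .
\end{align*}
Since $\Omega$ is bounded, Lemma~\ref{lem:sob}(e) gives $g_j\to0$ in $L^p(\Omega;\mu)$. Finally $w^s=g_j+w^s\varphi_j\le g_j+M^s\varphi_j$, and the right side tends to $0$ in $L^p(\Omega;\mu)$ by \eqref{eq:cut}. Hence $w=0$ a.e., that is, $v\le u+\varepsilon$ a.e.\ in $\Omega$.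

Letting $\varepsilon\to0$ along a sequence, we get $v\le u$ a.e., and Lemma~\ref{lem:ae} finishes the proof.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:unique}]
By Lemma~\ref{lem:super}, Theorem~\ref{thm:main} applies to $(u,v)=(h_1,h_2)$ and to $(u,v)=(h_2,h_1)$.
\end{proof}

\begin{remark}
The one-sided bounds on $u$ and $v$ enter through the constant $M$ in \eqref{eq:cacc}, and the capacity hypothesis enters through \eqref{eq:cut}; the two cases of Example~\ref{ex:ball} show that neither can be omitted. Boundedness of $\Omega$ gives the compactness of $F$ and $S_j$ and the use of Lemma~\ref{lem:sob}(e). Apart from the facts (F1)--(F6), homogeneity (A4) is used only in Lemma~\ref{lem:alg} and in the symmetry $v\mapsto-v$, monotonicity (A3) is used only in the weak form $\delta\ge0$ and $P(\lambda)\ge0$, and conditions (I) and (IV) are not used.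
\end{remark}

\section{Negligible compact sets have capacity zero}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
(a)$\Rightarrow$(b). The set $E=K\cap\partial\Omega$ has $\operatorname{cap}_{p,\mu}(E)=0$, since every function admissible for $K$ is admissible for $E$. By Lemma~\ref{lem:relcap}, Theorem~\ref{thm:main} applies, and $\partial\Omega\setminus E=\partial\Omega\setminus K$.

(b)$\Rightarrow$(a). We test (b) on the analogue of the function $1-|x|^\gamma$ of Example~\ref{ex:ball}: the solution in $B\setminus K$ with boundary data $1$ on $K$ and $0$ on $\partial B$. Property (b) forces it to vanish, and this will be possible only if $K$ can be cut out at no cost.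

Let $B$ be an open ball of radius $R$ containing $K$, let $\Omega=B\setminus K$, and let $\theta\in C_0^\infty(B)$ satisfy $0\le\theta\le1$ and $\theta=1$ in a neighborhood of $K$. By (F4) there is an $\mathcal A$-harmonic $h$ in $\Omega$ with $h-\theta\in H_0^{1,p}(\Omega;\mu)$; in particular $h\in H^{1,p}(\Omega;\mu)$.

The function $h$ is bounded. Indeed, $0\le\theta\le1$ gives $(-h)_+\le|h-\theta|$ and $(h-1)_+\le|h-\theta|$, so both positive parts lie in $H_0^{1,p}(\Omega;\mu)$ by Lemma~\ref{lem:sob}(d). Comparison with the constants $0$ and $1$ by (F5) gives $0\le h\le1$ a.e., hence everywhere by continuity.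

Next, $h$ tends to $0$ on $\partial B$. Let $x\in\partial B\subset\partial\Omega$ and let $\nu$ be the outer unit normal of $B$ at $x$. For every $r>0$ the ball $B(x+\frac r2\nu,\frac r2)$ lies in $B(x,r)$ and in the half-space $\{y:(y-x)\cdot\nu>0\}$, which does not meet $B$. So the corkscrew condition holds with $c=\frac12$, and (F6) gives $h(y)\to\theta(x)=0$ as $y\to x$.

Since $\partial\Omega\setminus K=\partial B$, property (b) applies to $u=0$ and $v=h$ (Lemma~\ref{lem:super}) and gives $h\le0$. Thus $h=0$ and $\theta|_\Omega\in H_0^{1,p}(\Omega;\mu)$: there are $\theta_i\in C_0^\infty(\Omega)$ with $\theta_i\to\theta$ in $H^{1,p}(\Omega;\mu)$. Extend $\theta_i$ by zero and put $f_i=\theta-\theta_i\in C_0^\infty(B)$. Each $\theta_i$ vanishes near $K$, so $f_i=1$ in a neighborhood of $K$ and $\nabla f_i=0$ on $K$. We know only that $f_i\to0$ in $H^{1,p}(\Omega;\mu)$, whereas the capacity also counts $\int_K|f_i|^p\,d\mu=\mu(K)$. Lemma~\ref{lem:sob}(e) in the ball $B$ takes care of this: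
\[
\int_B|f_i|^p\,d\mu\le C_{\mathrm{III}}^pR^p\int_B|\nabla f_i|^p\,d\mu=C_{\mathrm{III}}^pR^p\int_\Omega|\nabla\theta-\nabla\theta_i|^p\,d\mu\to0 .
\]
Let $\eta_i=\min(1,(f_i)_+)$, extended by zero outside $B$. It is Lipschitz with compact support, so $\eta_i\in H^{1,p}(\mathbb R^n;\mu)$ by Lemma~\ref{lem:sob}(a). Moreover $0\le\eta_i\le1$, $\eta_i=1$ in a neighborhood of $K$, $\eta_i\le|f_i|$ and $|\nabla\eta_i|\le|\nabla f_i|$ a.e. Therefore
\[
\operatorname{cap}_{p,\mu}(K)\le\int_{\mathbb R^n}\bigl(\eta_i^p+|\nabla\eta_i|^p\bigr)\,d\mu\le\int_B\bigl(|f_i|^p+|\nabla f_i|^p\bigr)\,d\mu\to0.\qedhere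
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{HKM}
Heinonen, Kilpel\"ainen and Martio, \emph{Nonlinear Potential Theory of Degenerate Elliptic Equations}, Oxford, 1993.

\bibitem{NLPT}
\emph{Nonlinear Potential Theory of Degenerate Elliptic Equations}, \texttt{http://users.jyu.fi/\textasciitilde{}terok/NLPT/NLPT\_dover.pdf}.

\end{thebibliography}
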